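# Weak and strong convergence of the powers of an averaged unitary representation

## Adapted and strictly aperiodic measures, and the operator $U_\mu$

Throughout, $G$ is a locally compact group with identity $e$, and $\mu$ is a regular Borel probability measure on $G$. Its support $S=\operatorname{supp}\mu$ is the set of points all of whose neighborhoods have positive measure. We use it in one way: a closed set of measure $1$ contains $S$, because its complement is open and null.

**Definition (adapted).** $\mu$ is adapted if the closed subgroup generated by $S$ is $G$.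

On $\mathbb Z$, the measure $\delta_1$ is adapted and $\delta_2$ is not.

**Definition (strictly aperiodic).** $\mu$ is strictly aperiodic if $S$ is not contained in any coset of a proper closed normal subgroup of $G$.

On $\mathbb Z$, the measure $\frac12(\delta_1+\delta_3)$ is adapted, but its support lies in $1+2\mathbb Z$, so it is not strictly aperiodic. The measure $\frac12(\delta_0+\delta_1)$ is strictly aperiodic: if $0,1\in c+N$ then $1\in N$, so $N=\mathbb Z$. The word "normal" matters. In the symmetric group $S_3$ take $S=\{(12),(123)\}$. It lies in the coset $(12)\{e,\sigma\}$, where $\sigma=(12)(123)$ is odd and hence a transposition. But a normal $N$ with $S\subset cN$ must contain $\sigma$, hence all transpositions, so $N=S_3$. Thus the uniform measure on $S$ is strictly aperiodic; it is also adapted.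

**Definition (averaging operator).** Let $T$ be a strongly continuous unitary representation of $G$ on a Hilbert space $\mathcal H$. Then $U=U_\mu=\int_GT(t)\,d\mu(t)$ is the operator with $\langle Uu,v\rangle=\int\langle T(t)u,v\rangle\,d\mu(t)$.

We have $\|U\|\le1$ and $U_{\mu*\nu}=U_\mu U_\nu$, so $U_\mu^n=U_{\mu^n}$ with $\mu^n$ the $n$-th convolution power. Example: for $G=\mathbb Z$, $T(n)=W^n$ and $\mu=\frac12(\delta_0+\delta_1)$ we get $U=\frac12(I+W)$.

Put $\mathcal H^G=\{v:T(g)v=v\ \forall g\in G\}$ and let $P$ be the orthogonal projection onto it. For adapted $\mu$,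
$$\operatorname{Fix}(U_\mu)=\mathcal H^G.\tag{1}$$
Indeed, if $Uv=v$ then $\int\|T(t)v-v\|^2d\mu(t)=2\|v\|^2-2\operatorname{Re}\langle Uv,v\rangle=0$. So the closed set $\{t:T(t)v=v\}$ has measure $1$ and contains $S$; being a closed subgroup, it is $G$. The other inclusion is clear.

Recall the mean ergodic theorem: for a contraction $U$, the averages $A_N=\frac1N\sum_{m<N}U^m$ converge strongly to the orthogonal projection onto $\operatorname{Fix}(U)$, which is $P$ by (1). Hence if $U^n$ converges, weakly or strongly, the limit is $P$. Both $\mathcal H^G$ and its orthogonal complement are $G$-invariant and $U=I$ on $\mathcal H^G$. So strong convergence of $U^n$ means exactly: $\|U^nx\|\to0$ for every $x\perp\mathcal H^G$. The limit of $\|U^nx\|$ always exists, since $\|U\|\le 1$ makes the sequence nonincreasing.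

Three more notions will occur.

**Definition (spread-out).** $\mu$ is spread-out if some convolution power $\mu^k$ is not singular with respect to Haar measure.

A measure with a density is spread-out. A purely atomic measure on a non-discrete group is not: all its powers are carried by countable sets, which are Haar-null.

**Definition ([SIN]).** $G$ is in the class [SIN] if every neighborhood of $e$ contains a neighborhood of $e$ invariant under all inner automorphisms.

Discrete groups and abelian groups are in [SIN]. The group $SL_2(\mathbb R)$ is not: conjugating $\begin{pmatrix}1&\delta\\0&1\end{pmatrix}$ by $\operatorname{diag}(s,s^{-1})$ gives $\begin{pmatrix}1&s^2\delta\\0&1\end{pmatrix}$, so no invariant neighborhood of $e$ lies in a compact set.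

**Definition (almost connected).** $G$ is almost connected if $G/G_0$ is compact, where $G_0$ is the identity component.

Connected groups, compact groups and $GL_n(\mathbb R)$ are almost connected; $\mathbb Z$ is not.

## Does strict aperiodicity force strong convergence of $U_\mu^n$?

For adapted $\mu$ consider

- (i) $\mu$ is strictly aperiodic;
- (ii) for every continuous unitary representation of $G$, $U_\mu^n$ converges weakly.

We take two facts as known. First, for adapted $\mu$, (i) and (ii) are equivalent; they belong to a longer list of known equivalent conditions. Second, for adapted $\mu$, (i) implies strong convergence of $U_\mu^n$ for every continuous unitary representation if $\mu$ is spread-out, and also if $G$ is in [SIN].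

The **unitary representation problem**, stated as open in the source of the problem (https://www.impan.pl/shop/publication/transaction/download/product/108871), asks whether one can drop these extra assumptions: if $\mu$ is adapted and strictly aperiodic on a locally compact group, does $U_\mu^n$ converge strongly for every continuous unitary representation? We prove that the answer is no in general, and yes for almost connected groups.

**Theorem 1.** There are a second countable totally disconnected locally compact group $G$ (an increasing union of open subgroups of the form discrete $\times$ compact), a purely atomic, adapted, strictly aperiodic probability $\mu$ on $G$, and a continuous unitary representation $T$ of $G$ on a separable Hilbert space with $\mathcal H^G=0$, such that $U_\mu^n$ does not converge strongly. Moreover, for every $\varepsilon>0$ there is a unit vector $x$ with $\lim_n\|U_\mu^nx\|>1-\varepsilon$.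

**Theorem 2.** Let $G$ be almost connected and let $\mu$ be adapted and strictly aperiodic. Then for every continuous unitary representation, $U_\mu^n$ converges strongly, to the projection onto $\mathcal H^G$.

By Theorem 1, neither (i) nor any condition equivalent to (i) implies strong convergence in general.

## Abelian groups, symmetric measures, and the product $U^{*n}U^n$

Take $G=\mathbb Z$ and $\mu=\frac12(\delta_0+\delta_1)$, so $U=\frac12(I+W)$. If $\sigma$ is the spectral measure of $x$ for the unitary $W$, on $[-\pi,\pi)$, then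
$$\|U^nx\|^2=\int\Big|\frac{1+e^{\mathrm i\theta}}2\Big|^{2n}d\sigma(\theta)=\int\cos^{2n}(\theta/2)\,d\sigma(\theta)\longrightarrow\sigma(\{0\})=\|Px\|^2 ,$$
which is $0$ for $x\perp\mathcal H^G$. For $\mu=\frac12(\delta_1+\delta_3)$ and the character $T(n)=(-1)^n$ we get $U=-1$, and $U^n$ does not converge even weakly.

The same computation works for every abelian $G$. By the Stone–Naimark–Ambrose–Godement theorem, $T(t)=\int\chi(t)\,dE(\chi)$ over the dual group, so $\|U^nx\|^2=\int|\hat\mu(\chi)|^{2n}\,d\langle E(\chi)x,x\rangle$ with $\hat\mu(\chi)=\int\chi\,d\mu$. If $|\hat\mu(\chi)|=1$, then $\chi$ is constant on $S$, so $S$ lies in a coset of the closed subgroup $\ker\chi$, and strict aperiodicity gives $\chi=1$. By dominated convergence $\|U^nx\|^2\to\|E(\{1\})x\|^2=\|Px\|^2$.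

A second easy case: let $\mu$ be symmetric, $\mu(A)=\mu(A^{-1})$. Then $U=U^*$, and for $x\perp\mathcal H^G$
$$\|U^nx\|^2=\langle U^{2n}x,x\rangle\to\langle Px,x\rangle=0$$
by (ii). Weak convergence gives strong convergence at once.

So the first thing to try in general is the identity $\|U^nx\|^2=\langle U^{*n}U^nx,x\rangle$. Here $U^*=U_{\check\mu}$ with $\check\mu(A)=\mu(A^{-1})$, and $U^{*n}U^n$ is the average of $T$ against $\check\mu^n*\mu^n$. This is where the approach stops. Unless $U$ is normal, $U^{*n}U^n$ need not be the sequence of powers of one averaging operator, and (ii) says nothing about it. Nor can a pure operator argument help: the bilateral shift $W$ on $\ell^2(\mathbb Z)$ has $W^n\to0$ weakly and $\|W^nx\|=\|x\|$. (It is $U_\mu$ for $\mu=\delta_1$ on $\mathbb Z$, which is not strictly aperiodic.) We have to find out how far a group can imitate a shift under strict aperiodicity.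

## A dense subgroup that asymptotically fixes the orbit

Fix $x\in\mathcal H$ and write $x_n=U^nx$, $a_n=\|x_n\|^2$. For $m\le n$,
$$\int\|T(t)x_m-x_n\|^2\,d\mu^{n-m}(t)=a_m-2\operatorname{Re}\langle U^{n-m}x_m,x_n\rangle+a_n=a_m-a_n.\tag{2}$$
So if $\|x_n\|$ has almost stopped decreasing, then most group elements move $x_m$ almost to $x_n$. The next lemma makes this precise.

**Lemma 3.** Let $\mu$ be adapted and strictly aperiodic. Put
$$H=\{h\in G:\|T(h)x_n-x_n\|\to0\},\qquad D=\{t\in G:\|T(t)x_n-x_{n+1}\|\to0\}.$$
Then $H$ is a dense subgroup of $G$, $\mu(D)=1$, and $D=sH$ for each $s\in D$.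

*Proof.* $H$ is a subgroup by the triangle inequality and unitarity. $D$ is a Borel set, because it is described by limits of continuous functions.

**Step 1: $D$ has full measure.** By (2), $\sum_n\int\|T(t)x_n-x_{n+1}\|^2d\mu(t)=\sum_n(a_n-a_{n+1})\le a_0<\infty$. So for $\mu$-almost every $t$ the series $\sum_n\|T(t)x_n-x_{n+1}\|^2$ converges and its terms tend to $0$. Thus $\mu(D)=1$, and $S\subset\overline D$.

**Step 2: $D$ is a coset of $H$.** Fix $s\in D$. If $h\in H$, then $\|T(sh)x_n-x_{n+1}\|\le\|T(h)x_n-x_n\|+\|T(s)x_n-x_{n+1}\|\to0$, so $sh\in D$. If $t\in D$, then $\|T(s^{-1}t)x_n-x_n\|=\|T(t)x_n-T(s)x_n\|\to0$, so $s^{-1}t\in H$.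

**Step 3: $s$ normalizes $H$.** For $h\in H$, replace $T(s^{-1})x_{n+1}$ by $x_n$, then $T(h)x_n$ by $x_n$, then $T(s)x_n$ by $x_{n+1}$:
$$\|T(shs^{-1})x_{n+1}-x_{n+1}\|\le2\|x_{n+1}-T(s)x_n\|+\|T(h)x_n-x_n\|\to0 .$$
Similarly
$$\|T(s^{-1}hs)x_n-x_n\|=\|T(h)T(s)x_n-T(s)x_n\|\le2\|T(s)x_n-x_{n+1}\|+\|T(h)x_{n+1}-x_{n+1}\|\to0 .$$
So $sHs^{-1}=H$, and $s$ normalizes $\overline H$.

**Step 4: $H$ is dense.** The normalizer of the closed subgroup $\overline H$ is a closed subgroup. It contains $D$, hence $\overline D\supset S$, hence $G$. So $\overline H$ is a closed normal subgroup, and $S\subset\overline D=s\overline H$. Strict aperiodicity forces $\overline H=G$. $\square$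

**Lemma 4.** Let $\mu$ be adapted. If $\|x_{n_j+1}-x_{n_j}\|\to0$ for some $n_j\to\infty$, then $U^nx\to Px$.

*Proof.* Replacing $x$ by $x-Px$ changes no difference $x_{n+1}-x_n$, so let $x\perp\mathcal H^G$. The number $d_n=\|x_{n+1}-x_n\|=\|U^n(Ux-x)\|$ is nonincreasing in $n$ and tends to $0$ along a subsequence, so $d_n\to0$. Then $\|U^n(U^mx-x)\|\le m\,d_n\to0$ for each $m$, and so $U^nA_Nx-U^nx\to0$ as $n\to\infty$ for each $N$. Therefore $\lim_n\|U^nx\|=\lim_n\|U^nA_Nx\|\le\|A_Nx\|$, and $A_Nx\to Px=0$ as $N\to\infty$. $\square$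

As a test case, let $G$ be discrete. Then the dense subgroup $H$ is all of $G$. An element $s\in D$ lies in $H$, so $\|x_{n+1}-x_n\|\le\|x_{n+1}-T(s)x_n\|+\|T(s)x_n-x_n\|\to0$, and Lemma 4 gives strong convergence.

In general the two lemmas tell us what a counterexample must look like. If $U^nx$ does not converge, no element of $D$ is in $H$. So $H$ is dense but not all of $G$, and a typical element $k$ of the support satisfies $T(k)x_n\approx x_{n+1}\not\approx x_n$ although $k$ is a limit of elements each of which eventually almost fixes $x_n$.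

Such a $k$ is easy to find in an infinite product of cyclic groups $V=\prod_jC_j$: take $k=(1,1,1,\dots)$, the limit of $(1,\dots,1,0,0,\dots)$. Let $V$ act by translation on $\bigoplus_j\ell^2(C_j)$, and call $\ell^2(C_j)$ the $j$-th layer. If the orbit $x_n$ moves to higher and higher layers, every finitely supported element of $V$ eventually fixes it, while $k$ keeps shifting it. But $V$ is abelian, so $V$ alone cannot give a counterexample; indeed $V$ preserves each layer. We need extra elements $g_j$ that carry the vector from layer $j$ to layer $j+1$, and we must pay very little norm for it.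

## A quarter turn at small cost in norm

Suppose $g_j$ has weight $q_j$ in the measure and the rest of the measure does not touch our vector $f$ of layer $j$ (we ignore the shift for the moment). The averaged operator sends $f$ to $(1-q_j)f+q_jg_jf$. If $g_j$ takes $f$ to layer $j+1$ in one stroke, only amplitude $q_j$ arrives there. Since $\sum q_j\le1$, at most one $q_j$ exceeds $\frac12$, so the amplitude transported through $r$ layers in this way is at most $2^{-(r-1)}$. This tends to $0$.

Instead let $g_j$ rotate the plane spanned by the old and the new vector by a small angle $\tau$, and use it many times. Identifying the plane with $\mathbb C$, one step is multiplication by $z=1-q+qe^{\mathrm i\tau}$, with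
$$|z|^2=(1-q)^2+q^2+2q(1-q)\cos\tau=1-2q(1-q)(1-\cos\tau).\tag{3}$$
So one step loses at most $q\tau^2$ of squared norm, and turns by about $q\tau$. A quarter turn takes about $\frac{\pi}{2q\tau}$ steps and costs about $\frac{\pi}{2q\tau}\cdot q\tau^2=\frac\pi2\tau$. For fixed $q$ the cost goes to $0$ with $\tau$. This is the idea behind the counterexample; here are the exact parameters.

For $j\ge1$ put
$$q_j=2^{-j-1},\quad L_j=2^{3j+7},\quad p_j=\frac{2^{-j-4}}{L_j},\quad\varphi_j=\frac{\pi}{2L_j},\quad t_0=0,\quad t_j=L_1+\dots+L_j,$$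
$$I_j=\{t_{j-1},t_{j-1}+1,\dots,t_j-1\},\qquad P_j=t_j+1 .$$
Here $L_j$ is the number of steps spent on the transfer from layer $j$ to layer $j+1$, $I_j$ is the window of times in which it happens, $\varphi_j$ is the net angle per step, and $P_j$ will be the length of the cycle $C_j$. The $p_j$ are weights of auxiliary elements, chosen so small that they do little harm in $L_j$ steps. For $j=1$: $q_1=\frac14$, $L_1=1024$, $p_1=2^{-15}$, $P_1=1025$. We have $\sum q_j=\frac12$ and $\sum p_j<\frac1{16}$, so $\rho:=1-\sum q_j-\sum p_j>0$.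

**Step 1: choose the angle $\tau_j$ so that one step turns by exactly $\varphi_j$.** For $\tau\in[0,\pi/2]$ the number $1-q_j+q_je^{\mathrm i\tau}$ has positive real part, and its argument is continuous in $\tau$, equal to $0$ at $\tau=0$ and to $\arctan\frac{q_j}{1-q_j}$ at $\tau=\pi/2$. Since $0<\varphi_j<\pi/4$, convexity of $\tan$ on $[0,\pi/4]$ gives
$$\tan\varphi_j\le\tfrac4\pi\varphi_j=\frac2{L_j}=2^{-3j-6}<2^{-j-1}=q_j<\frac{q_j}{1-q_j}.$$
By the intermediate value theorem there is $\tau_j\in(0,\pi/2)$ such that $z_j:=1-q_j+q_je^{\mathrm i\tau_j}$ has $\arg z_j=\varphi_j$.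

**Step 2: bound the loss over the whole window.** Comparing imaginary parts, $q_j\sin\tau_j=|z_j|\sin\varphi_j\le\varphi_j$. On $[0,\pi/2]$ we have $\sin^2\tau=(1-\cos\tau)(1+\cos\tau)\ge1-\cos\tau$. So (3) gives
$$1-|z_j|^2=2q_j(1-q_j)(1-\cos\tau_j)\le2q_j\frac{\varphi_j^2}{q_j^2}=\frac{\pi^2}{2L_j^2q_j},$$
and $L_j(1-|z_j|^2)\le\frac{\pi^2}{2L_jq_j}=\pi^22^{-2j-7}\le2^{-2j-3}$ because $\pi^2\le16$. By Bernoulli's inequality,
$$|z_j|^{L_j}\ge|z_j|^{2L_j}=\big(1-(1-|z_j|^2)\big)^{L_j}\ge1-2^{-2j-3}.\tag{4}$$
The total loss over all transfers is therefore summable.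

## The group generated by $\prod_j\mathbb Z/P_j$ and the rotations $g_j$

**Step 1: the unitaries.** Let $C_j=\mathbb Z/P_j$ and $\mathcal H=\bigoplus_{j\ge1}\ell^2(C_j)$, with orthonormal basis $f_{j,n}$, $n\in\mathbb Z/P_j$. The compact group $V=\prod_jC_j$ acts by $T(v)f_{j,n}=f_{j,n+v_j}$. This action is faithful, so we regard $V$ as a subgroup of the unitary group $U(\mathcal H)$. Let $h_j$ be the generator $1$ of $C_j\subset V$, let $k=(1,1,1,\dots)\in V$, and let $W_m=\prod_{j>m}C_j\subset V$.

While the transfer goes on, $k$ keeps shifting the vector, so $g_j$ has to rotate a plane at each position $n$ of the window, and only there: the position serves as a clock. For $n\in I_j$ we have $0\le n<P_j<P_{j+1}$, so $f_{j,n}$ and $f_{j+1,n}$ make sense, and the planes $E_{j,n}=\operatorname{span}(f_{j,n},f_{j+1,n})$, $n\in I_j$, are mutually orthogonal. Let $g_j\in U(\mathcal H)$ act on each $E_{j,n}$, $n\in I_j$, as the rotation by $\tau_j$,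
$$f_{j,n}\mapsto\cos\tau_jf_{j,n}+\sin\tau_jf_{j+1,n},\qquad f_{j+1,n}\mapsto-\sin\tau_jf_{j,n}+\cos\tau_jf_{j+1,n},$$
and as the identity on the orthogonal complement of $\bigoplus_{n\in I_j}E_{j,n}$. So $g_j$ acts nontrivially only inside layers $j$ and $j+1$. For $m\ge j+1$ the group $W_m$ acts trivially on these layers, so $g_j$ commutes with $W_m$.

**Step 2: a locally compact topology.** Let $G\subset U(\mathcal H)$ be generated by $V$ and all $g_j$. Each $g\in G$ is a finite word in elements of the abelian group $V$ and the $g_j^{\pm1}$, so there is $m(g)$ such that $g$ commutes elementwise with $W_m$ for all $m\ge m(g)$. For given $g$ and $m$, and $m'\ge\max(m,m(g))$, we get $gW_{m'}g^{-1}=W_{m'}\subset W_m$. This is the condition for the subgroups $W_m$ to be a neighborhood base at $e$ of a group topology on $G$. It is Hausdorff since $\bigcap_mW_m=\{e\}$. On $V$ it induces the product topology, so $V=W_0$ is a compact open subgroup. Hence $G$ is locally compact. The open (so closed) subgroup $V$ contains the identity component of $G$, and $V$ is totally disconnected;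 so $G$ is totally disconnected.

**Step 3: an increasing union of open subgroups discrete $\times$ compact.** Let $\Lambda_m=\langle C_1,\dots,C_m,g_1,\dots,g_{m-1}\rangle$. Given a word in $V$ and the $g_j^{\pm1}$, choose $m$ so large that $j+1\le m$ for all $g_j$ that occur. Write each occurring $v\in V$ as $v'v''$ with $v'\in C_1\times\dots\times C_m$ and $v''\in W_m$. The $v''$ commute with all letters and can be moved to the right. So the word lies in $\Lambda_mW_m$, and $G=\bigcup_m\Lambda_mW_m$. The union is increasing since $W_m=C_{m+1}W_{m+1}$. The group $\Lambda_m$ commutes with $W_m$. It acts trivially on all layers $i>m$, while an element of $W_m$ different from $e$ does not; so $\Lambda_m\cap W_m=\{e\}$. In particular $\Lambda_m$ is discrete. The bijective homomorphism $\Lambda_m\times W_m\to\Lambda_mW_m$ restricts to a homeomorphism of the open subgroups $\{e\}\times W_m$ and $W_m$, so it is an isomorphism of topological groups. And $\Lambda_mW_m$ is open because it contains $W_m$.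

**Step 4: second countability.** If $\Gamma$ is the countable group generated by all $h_j,g_j$, then Step 3 shows $G=\Gamma V$. So $G/V$ is countable, and $V$ is second countable; hence so is $G$.

**Step 5: the representation.** Let $T:G\to U(\mathcal H)$ be the inclusion. The group $W_m$ fixes $\bigoplus_{j\le m}\ell^2(C_j)$ pointwise, and the union of these spaces is dense. So $T$ is strongly continuous at $e$, hence everywhere.

**Step 6: the measure.** Put
$$\nu=\rho\,\delta_e+\sum_jq_j\delta_{g_j}+\sum_jp_j\delta_{h_j},\qquad\mu=\delta_k*\nu .$$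
It is purely atomic, and $k,kg_j,kh_j\in S$ for all $j$.

*Adapted.* A closed subgroup containing $S$ contains $k,kg_j,kh_j$, hence all $g_j$ and $h_j$. So it contains $\bigoplus_jC_j$ and its closure $V$, and therefore equals $G$.

*Strictly aperiodic.* Let $S\subset cN$ with $N$ a closed normal subgroup. As $k\in cN$, we have $cN=kN$, so $g_j,h_j\in N$ for all $j$. As before $V\subset N$, and $N=G$.

This is the reason for the weights $p_j>0$: the $h_j$ generate a dense subgroup of $V$, and $k$ is in the closure.

**Step 7: $\mathcal H^G=0$.** Let $w\in\mathcal H^G$. Invariance under $V$ makes $w$ constant on each layer, $w=\sum_jc_j\mathbf 1_{C_j}$. For $n\in I_j$ the component of $w$ in $E_{j,n}$ is $c_jf_{j,n}+c_{j+1}f_{j+1,n}$, and $g_jw=w$ says that the rotation by $\tau_j$ fixes it. This rotation has eigenvalues $e^{\pm\mathrm i\tau_j}\ne1$. So $c_j=c_{j+1}=0$ for all $j$.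

## A vector carried through all layers: proof of Theorem 1

We write down where the vector should be at time $n$, and then show that $U$ follows this path up to a summable error.

**Step 1: the path.** Put $\kappa_0=1$ and $\kappa_j=\prod_{i\le j}|z_i|^{L_i}$. For $n=t_{j-1}+l\in I_j$, $0\le l<L_j$, put
$$y_n=\kappa_{j-1}|z_j|^l\big(\cos(l\varphi_j)f_{j,n}+\sin(l\varphi_j)f_{j+1,n}\big)\in E_{j,n}.\tag{5}$$
For $l=L_j$ we have $l\varphi_j=\pi/2$, and the right side becomes $\kappa_jf_{j+1,t_j}$, which is $y_{t_j}$ as defined by the next window. So for every $n\in I_j$, formula (5) with $l+1$ and $n+1$ in place of $l$ and $n$ describes $y_{n+1}$.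

**Step 2: $U$ follows the path.** We claim
$$\|Uy_n-y_{n+1}\|\le2(p_j+p_{j+1})\qquad(n\in I_j).\tag{6}$$
We have $U=T(k)T(\nu)$ with $T(\nu)=\rho I+\sum_iq_ig_i+\sum_ip_ih_i$. For $i\ne j$, $g_i$ moves only vectors $f_{i,m},f_{i+1,m}$ with $m\in I_i$; since $n\in I_j$ is not in $I_i$, $g_i$ is the identity on $E_{j,n}$. For $i\ne j,j+1$, $h_i$ is the identity on $E_{j,n}$. Hence
$$T(\nu)y_n=(1-q_j)y_n+q_jg_jy_n+p_j(h_jy_n-y_n)+p_{j+1}(h_{j+1}y_n-y_n).$$
Identify $af_{j,n}+bf_{j+1,n}$, $a,b\in\mathbb R$, with $a+\mathrm ib$. Then $(1-q_j)+q_jg_j$ is multiplication by $z_j=|z_j|e^{\mathrm i\varphi_j}$, and $y_n$ is $\kappa_{j-1}|z_j|^le^{\mathrm il\varphi_j}$; the product is $\kappa_{j-1}|z_j|^{l+1}e^{\mathrm i(l+1)\varphi_j}$. Next, $T(k)$ sends $f_{j,n}$ to $f_{j,n+1}$ and $f_{j+1,n}$ to $f_{j+1,n+1}$, where $n+1\le t_j=P_j-1$, so there is no wrap-around. Therefore $T(k)\big[(1-q_j)y_n+q_jg_jy_n\big]=y_{n+1}$. The remaining two terms have norm at most $2(p_j+p_{j+1})$, because $\|y_n\|\le1$.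

**Step 3: sum the errors.** Since $U^ny_0-y_n=\sum_{r<n}U^{n-1-r}(Uy_r-y_{r+1})$ and $\|U\|\le1$,
$$\|U^ny_0-y_n\|\le\sum_jL_j\cdot2(p_j+p_{j+1})\le2\sum_j(L_jp_j+L_{j+1}p_{j+1})\le4\sum_j2^{-j-4}=\tfrac14 ,$$
where we used $L_j\le L_{j+1}$. For $n\in I_j$, (4) gives
$$\|y_n\|=\kappa_{j-1}|z_j|^l\ge\kappa_j\ge\prod_i(1-2^{-2i-3})\ge1-\sum_{i\ge1}2^{-2i-3}=\tfrac{23}{24}.$$
So $\|U^ny_0\|\ge\frac{23}{24}-\frac14>\frac12$ for all $n$.

**Step 4: no strong convergence.** If $U^ny_0\to w$ strongly, then $Uw=w$, so $w\in\mathcal H^G=0$ by (1). But $\|w\|\ge\frac12$, a contradiction.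

**Step 5: unit vectors that lose almost nothing.** Start from the unit vector $x=f_{j,t_{j-1}}=y_{t_{j-1}}/\kappa_{j-1}$ and follow the path $y_{t_{j-1}+r}/\kappa_{j-1}$. Its vectors still have norm at most $1$, so the error bound (6) holds for it unchanged, and only the windows $i\ge j$ are used. As in Step 3,
$$\lim_n\|U^nx\|\ge1-\sum_{i\ge j}2^{-2i-3}-4\sum_{i\ge j}2^{-i-4},$$
which tends to $1$ as $j\to\infty$. This proves Theorem 1. $\blacksquare$

The subgroups $\Lambda_mW_m$ are in [SIN]: every neighborhood of $e$ contains some $W_{m'}$ with $m'\ge m$, and $W_{m'}\subset W_m$ commutes with all of $\Lambda_mW_m$. So the class of groups in which strict aperiodicity of an adapted measure implies strong convergence contains every $\Lambda_mW_m$ but not their union $G$: it is not closed under increasing unions of open subgroups.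

Compare this with Lemma 3. The point $k$ is an atom of $\mu$, so $k\in D$, and by Lemma 4 $T(k)x_n-x_n$ does not tend to $0$ along any subsequence. The set $H$ is dense, and one cannot pass from $H$ to its closure. Theorem 2 says that in an almost connected group one can.

## Almost connected groups: reduction to Lie groups and a vector $y$

Now let $G$ be almost connected and $\mu$ adapted and strictly aperiodic.

**Step 1: reduce to Lie groups with finitely many components.** By the Gleason–Yamabe theorem (Montgomery–Zippin, *Topological Transformation Groups*), every neighborhood of $e$ contains a compact normal subgroup $K$ such that $G/K$ is a Lie group. The component group of $G/K$ is discrete and a continuous image of the compact group $G/G_0$, so it is finite. Since $K$ is normal, $\mathcal H^K$ is $G$-invariant. The projection onto it is $P_K=\int_KT(r)\,dr$ (normalized Haar measure), and $\|P_Kx-x\|\le\sup_{r\in K}\|T(r)x-x\|$. So the spaces $\mathcal H^K$ have dense union. On $\mathcal H^K$ the representation factors through $G/K$, and $U_\mu$ is the averaging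 operator of the image measure $\mu'$. The support of $\mu'$ contains the image of $S$. Hence $\mu'$ is adapted and strictly aperiodic: the preimage of a closed subgroup containing $\operatorname{supp}\mu'$ is closed and contains $S$, and if $\operatorname{supp}\mu'$ were in a coset of a proper closed normal subgroup, taking preimages would put $S$ in a coset of a proper closed normal subgroup of $G$. The set of vectors $x$ for which $U^nx$ converges is a closed linear subspace, as $\|U^n\|\le1$. So it suffices to prove convergence for $G/K$ on $\mathcal H^K$. The limit is automatically $P$.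

From now on $G$ is a Lie group with finitely many components; it is second countable.

**Step 2: set up a contradiction.** Let $x\perp\mathcal H^G$. Replace $\mathcal H$ by $\overline{\operatorname{span}}\,T(G)x$, which is separable and contains no nonzero $G$-fixed vector. Let $x_n=U^nx$ and $a_n=\|x_n\|^2\downarrow c^2$, and suppose $c>0$. Lemma 3 provides the dense subgroup $H$ and the set $D$.

**Step 3: pull the orbit back to a single vector.** The purpose is to replace the moving vectors $x_n$ by $T(\gamma_j)y$ with one fixed $y$. Let $\xi_1,\xi_2,\dots$ be independent with law $\mu$, $\gamma_n=\xi_n\cdots\xi_1$ and $M_n=T(\gamma_n)^{-1}x_n$. For $m\le n$ we have $\gamma_n\gamma_m^{-1}=\xi_n\cdots\xi_{m+1}$, which has law $\mu^{n-m}$. So by (2),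
$$E\|M_n-M_m\|^2=E\|x_n-T(\xi_n\cdots\xi_{m+1})x_m\|^2=a_m-a_n .$$
Thus $(M_n)$ is Cauchy in $L^2(\Omega;\mathcal H)$, and some subsequence converges almost surely. Fix one sample point at which it converges. We get $n_j\to\infty$, elements $\gamma_{n_j}\in G$, which we now call $\gamma_j$, and $y=\lim T(\gamma_j)^{-1}x_{n_j}$. So $\|y\|=\lim\|x_{n_j}\|=c$ and $T(\gamma_j)y-x_{n_j}\to0$.

Since $G/G_0$ is finite, after passing to a subsequence all $\gamma_j$ lie in one coset $G_0a$. Write $\gamma_j=\gamma_j'a$ with $\gamma_j'\in G_0$ and replace $y$ by $T(a)y$ and $\gamma_j$ by $\gamma_j'$. So we may assume $\gamma_j\in G_0$. For $h\in H$ we have $T(h)x_{n_j}-x_{n_j}\to0$, so $T(h)T(\gamma_j)y-T(\gamma_j)y\to0$. In particular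
$$T(\gamma_j^{-1}h\gamma_j)y\to y\qquad(h\in H_0:=H\cap G_0),\tag{7}$$
and $H_0$ is dense in the open subgroup $G_0$.

**Proposition 5.** Let $G$ be a connected Lie group, $T$ a continuous unitary representation, $y\in\mathcal H$, $\gamma_j\in G$, and $H$ a dense subgroup with $T(\gamma_j^{-1}h\gamma_j)y\to y$ for all $h\in H$. Then $T(\gamma_j^{-1}g\gamma_j)y\to y$ for all $g\in G$.

**Step 4: Theorem 2 follows from Proposition 5.** Apply it to $G_0$, $H_0$ and $y$. Since $T(\gamma_j)y-x_{n_j}\to0$, we get $T(g)x_{n_j}-x_{n_j}\to0$ for all $g\in G_0$. As $H$ is dense and $G_0$ is open, every coset $gG_0$ meets $H$, so $G=HG_0$, and the same limit holds for all $g\in G$. Take $s\in D$: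
$$\|x_{n_j+1}-x_{n_j}\|\le\|x_{n_j+1}-T(s)x_{n_j}\|+\|T(s)x_{n_j}-x_{n_j}\|\to0 .$$
By Lemma 4, $U^nx\to Px=0$. So $c=0$, a contradiction. This proves Theorem 2, given Proposition 5. $\blacksquare$

How would one prove Proposition 5? The natural try is to approximate $g$ by $h\in H$, $g=h\exp Z$ with $Z$ small. Then $\gamma_j^{-1}g\gamma_j=(\gamma_j^{-1}h\gamma_j)\exp(\mathrm{Ad}(\gamma_j^{-1})Z)$. If $G$ is abelian, $\mathrm{Ad}$ is trivial, $T(\exp Z)y$ is close to $y$, and we are done. In general the try stops at $\mathrm{Ad}(\gamma_j^{-1})Z$: the $\gamma_j$ may leave every compact set, and $\mathrm{Ad}(\gamma_j^{-1})$ may stretch the small vector $Z$ to a large one. The way out is that stretching has consequences: it forces $y$ to be fixed by one-parameter groups. We shall see that, after dividing out a trivially acting subgroup, no stretching is possible.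

## What stretching does to the stabilizer of $y$

We start the proof of Proposition 5. So $G$ is a connected Lie group with Lie algebra $\mathfrak g$.

**Step 1: make the stabilizer small.** Let $L=\{g:T(g)y=y\}$ and $N=\bigcap_{g\in G}gLg^{-1}$, a closed normal subgroup. For $r\in N$ we have $T(r)T(g)y=T(g)T(g^{-1}rg)y=T(g)y$, so $N$ acts trivially on $\overline{\operatorname{span}}\,T(G)y$. Restrict $T$ to this space and pass to $G/N$, with the images of $H$ and $\gamma_j$; hypothesis and conclusion are unchanged. The stabilizer is now $L/N$. A normal subgroup of $G/N$ inside $L/N$ has the form $M/N$ with $M\subset L$ normal in $G$; then $M=gMg^{-1}\subset gLg^{-1}$ for all $g$, so $M=N$. Hence we may assume that $L$ contains no nontrivial normal subgroup of $G$. If $\mathfrak g=0$ then $G$ is trivial, so assume $\mathfrak g\ne0$.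

Let $\mathfrak l=\{Z:\exp(tZ)\in L\ \forall t\in\mathbb R\}$ be the Lie algebra of $L$. Then $\mathfrak l$ *contains no nonzero ideal of* $\mathfrak g$. Indeed, an ideal is $\mathrm{Ad}(G)$-invariant because $G$ is connected, so the subgroup generated by its exponentials would be a nontrivial normal subgroup of $G$ inside $L$.

Call $X\in\mathfrak g$ ad-nilpotent if $\operatorname{ad}X$ is a nilpotent operator on $\mathfrak g$; for instance $e=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ in $\mathfrak{sl}_2(\mathbb R)$ is ad-nilpotent.

**Lemma 6.** If $T(g_n)y\to y$, $Z_n\to0$ in $\mathfrak g$ and $\mathrm{Ad}(g_n)Z_n\to Z$, then $Z\in\mathfrak l$ and $Z$ is ad-nilpotent.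

*Proof.* For $t\in\mathbb R$, $\exp(t\,\mathrm{Ad}(g_n)Z_n)=g_n\exp(tZ_n)g_n^{-1}$, and
$$\|T(g_n\exp(tZ_n)g_n^{-1})y-y\|=\|T(\exp tZ_n)T(g_n^{-1})y-T(g_n^{-1})y\|\le2\|T(g_n^{-1})y-y\|+\|T(\exp tZ_n)y-y\|\to0,$$
because $\|T(g_n^{-1})y-y\|=\|y-T(g_n)y\|$ and $Z_n\to0$. The left side also tends to $\|T(\exp tZ)y-y\|$. So $T(\exp tZ)y=y$ for all $t$. Next, $\operatorname{ad}Z=\lim\mathrm{Ad}(g_n)\operatorname{ad}(Z_n)\mathrm{Ad}(g_n)^{-1}$ has characteristic polynomial $\lim\det(\lambda-\operatorname{ad}Z_n)=\lambda^{\dim\mathfrak g}$, so it is nilpotent. $\square$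

Example: let $\mathfrak g$ have basis $A,B$ with $[A,B]=B$, and suppose $A\in\mathfrak l$. With $g_n=\exp(nA)\in L$ and $Z_n=e^{-n}B\to0$ we have $\mathrm{Ad}(g_n)Z_n=B$. So $B\in\mathfrak l$: a vector fixed by dilations is fixed by translations.

**Lemma 7.** Let $X\in\mathfrak l$ be ad-nilpotent, $\mathfrak j$ an ideal of $\mathfrak g$ with $\operatorname{ad}X|_{\mathfrak j}\ne0$, and $k\ge1$ maximal with $(\operatorname{ad}X)^k\mathfrak j\ne0$. Then $(\operatorname{ad}X)^k\mathfrak j\subset\mathfrak l\cap\mathfrak j$, and its elements are ad-nilpotent.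

*Proof.* Let $Z\in\mathfrak j$ and $t>0$. Since $(\operatorname{ad}X)^{k+1}Z=0$,
$$\mathrm{Ad}(\exp tX)\big(k!\,t^{-k}Z\big)=\sum_{i=0}^k\frac{k!}{i!}t^{i-k}(\operatorname{ad}X)^iZ\longrightarrow(\operatorname{ad}X)^kZ\qquad(t\to\infty),$$
while $k!\,t^{-k}Z\to0$ and $T(\exp tX)y=y$. Apply Lemma 6 with $t=1,2,\dots$; the limit lies in the ideal $\mathfrak j$. $\square$

## The stabilizer contains no nilpotent directions

We recall some textbook facts about a finite-dimensional real Lie algebra $\mathfrak g$. Let $\mathfrak r$ be its radical (largest solvable ideal) and $\mathfrak n$ its nilradical (largest nilpotent ideal).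

- $[\mathfrak g,\mathfrak r]\subset\mathfrak n$, and the elements of $\mathfrak n$ are ad-nilpotent on $\mathfrak g$.
- The radical of an ideal $\mathfrak c$ is $\mathfrak c\cap\mathfrak r$.
- Levi: $\mathfrak g$ is the semidirect sum of $\mathfrak r$ and a semisimple subalgebra.
- Jacobson–Morozov: in a semisimple $\mathfrak m$, a nonzero ad-nilpotent $e$ is part of a triple with $[h,e]=2e$, $[h,f]=-2f$, $[e,f]=h$.
- In a finite-dimensional real representation of $\mathfrak{sl}_2(\mathbb R)$, $h$ acts diagonalizably with integer eigenvalues.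

**Lemma 8.** $\mathfrak l$ contains no nonzero ad-nilpotent element.

*Proof.* We produce from a hypothetical element a nonzero ideal of $\mathfrak g$ inside $\mathfrak l$, treating first abelian ideals, then the nilradical, then the general case.

**Step 1: $\mathfrak l\cap\mathfrak a=0$ for every abelian ideal $\mathfrak a$.** Let $b\in\mathfrak l\cap\mathfrak a$. Then $(\operatorname{ad}b)^2\mathfrak g\subset[b,\mathfrak a]=0$. If $\operatorname{ad}b\ne0$, Lemma 7 with $\mathfrak j=\mathfrak g$ and $k=1$ gives $[b,\mathfrak g]\subset\mathfrak l$; if $\operatorname{ad}b=0$ this is trivial. Also $[b,\mathfrak g]\subset\mathfrak a$. So $\mathfrak l\cap\mathfrak a$ is an ideal of $\mathfrak g$ inside $\mathfrak l$, hence $0$.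

**Step 2: $\mathfrak l\cap\mathfrak n=0$.** Let $\mathfrak n=C^1\supset C^2=[\mathfrak n,C^1]\supset\cdots$ be the lower central series; each $C^i$ is an ideal of $\mathfrak g$. Suppose the claim fails, take the largest $i$ with $\mathfrak l\cap C^i\ne0$ and $0\ne b\in\mathfrak l\cap C^i$. It is ad-nilpotent. If $\operatorname{ad}b|_{\mathfrak n}\ne0$, Lemma 7 with $\mathfrak j=\mathfrak n$ gives $0\ne(\operatorname{ad}b)^k\mathfrak n\subset\mathfrak l$. Since $[b,\mathfrak n]\subset C^{i+1}$ and $C^{i+1}$ is an ideal, $(\operatorname{ad}b)^k\mathfrak n\subset C^{i+1}$. This contradicts the choice of $i$. So $b$ lies in the center of $\mathfrak n$, which is an abelian ideal of $\mathfrak g$, and Step 1 gives $b=0$, a contradiction.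

**Step 3: push a nilpotent element into a semisimple ideal.** Let $0\ne X\in\mathfrak l$ be ad-nilpotent. If $\operatorname{ad}X|_{\mathfrak r}\ne0$, Lemma 7 with $\mathfrak j=\mathfrak r$ gives $0\ne(\operatorname{ad}X)^k\mathfrak r\subset\mathfrak l\cap[\mathfrak g,\mathfrak r]\subset\mathfrak l\cap\mathfrak n=0$, which is impossible. So $X$ lies in the centralizer $\mathfrak c$ of $\mathfrak r$, which is an ideal. The radical of $\mathfrak c$ is $\mathfrak c\cap\mathfrak r=\mathfrak z(\mathfrak r)$, the center of $\mathfrak r$, and it is central in $\mathfrak c$. By Levi, $\mathfrak c=\mathfrak z(\mathfrak r)\oplus\mathfrak m$ with $\mathfrak m$ semisimple; the sum is direct as Lie algebras because $\mathfrak z(\mathfrak r)$ is central. Then $\mathfrak m=[\mathfrak m,\mathfrak m]=[\mathfrak c,\mathfrak c]$ is an ideal of $\mathfrak g$. Since $\mathfrak z(\mathfrak r)$ is an abelian ideal of $\mathfrak g$, Step 1 gives $X\notin\mathfrak z(\mathfrak r)$. So the $\mathfrak m$-component of $X$ is nonzero, and since $\mathfrak m$ has trivial center, $\operatorname{ad}X|_{\mathfrak m}\ne0$.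 Lemma 7 with $\mathfrak j=\mathfrak m$ gives a nonzero ad-nilpotent $e\in\mathfrak l\cap\mathfrak m$.

**Step 4: from $e\in\mathfrak l$ to $h\in\mathfrak l$.** By Jacobson–Morozov in $\mathfrak m$ there is a triple $(e,h,f)$ in $\mathfrak m$. Let $\widetilde{SL_2(\mathbb R)}\to G$ be the corresponding homomorphism from the universal cover. We claim $T(\exp th)y=y$ for all $t$. Put $u_a=\exp(ae)$, $v_\varepsilon=\exp(\varepsilon f)$. For $\lambda>0$ and $\varepsilon\ne0$,
$$u_{(\lambda-1)/\varepsilon}\;v_\varepsilon\;u_{-(\lambda-1)/(\lambda\varepsilon)}=\exp((\log\lambda)h)\,v_{\lambda\varepsilon}.$$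
In $SL_2(\mathbb R)$ the first two factors on the left multiply to $\begin{pmatrix}\lambda&(\lambda-1)/\varepsilon\\\varepsilon&1\end{pmatrix}$, and multiplying by the third gives $\begin{pmatrix}\lambda&0\\\varepsilon&\lambda^{-1}\end{pmatrix}$. The right side is $\operatorname{diag}(\lambda,\lambda^{-1})\begin{pmatrix}1&0\\\lambda\varepsilon&1\end{pmatrix}$, the same matrix. In the universal cover, for fixed $\varepsilon$, both sides are continuous lifts in $\lambda\in(0,\infty)$ which agree at $\lambda=1$ (both equal $v_\varepsilon$), so they coincide. Hence the identity holds in $G$.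

The function $\phi(g)=\langle T(g)y,y\rangle$ satisfies $\phi(ugu')=\phi(g)$ for $u,u'\in L$, in particular for $u,u'\in\exp(\mathbb Re)$. So $\phi(\exp((\log\lambda)h)v_{\lambda\varepsilon})=\phi(v_\varepsilon)$. Letting $\varepsilon\to0$ gives $\phi(\exp((\log\lambda)h))=\|y\|^2$, and then $\|T(g)y-y\|^2=2\|y\|^2-2\operatorname{Re}\phi(g)=0$ for $g=\exp((\log\lambda)h)$. So $h\in\mathfrak l$.

**Step 5: an ideal inside $\mathfrak l$.** Write $\mathfrak g=\bigoplus_\lambda\mathfrak g_\lambda$ for the eigenspaces of $\operatorname{ad}h$, with real eigenvalues $\lambda$. For $Z\in\mathfrak g_\lambda$ with $\lambda\ne0$ we have $\mathrm{Ad}(\exp th)(e^{-\lambda t}Z)=Z$, and $e^{-\lambda t}Z\to0$ as $t\to+\infty$ if $\lambda>0$, as $t\to-\infty$ if $\lambda<0$. Since $\exp th\in L$, Lemma 6 gives $Z\in\mathfrak l$. Let $\mathfrak q\subset\mathfrak l$ be the subalgebra generated by $\bigoplus_{\lambda\ne0}\mathfrak g_\lambda$. For $Y\in\mathfrak g_0$, the derivation $\operatorname{ad}Y$ preserves each $\mathfrak g_\lambda$, so it preserves $\mathfrak q$. For $Y\in\mathfrak g_\lambda$,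 $\lambda\ne0$, we have $Y\in\mathfrak q$. So $\mathfrak q$ is an ideal of $\mathfrak g$ inside $\mathfrak l$, and it contains $e\in\mathfrak g_2$, $e\ne0$. This is a contradiction. $\square$

Fix a Euclidean norm on $\mathfrak g$ and use operator norms on $\operatorname{End}(\mathfrak g)$. Lemma 8 now says that there is no unbounded stretching.

**Lemma 9.** There is $\beta<\infty$ such that $T(g_n)y\to y$ implies $\limsup\|\mathrm{Ad}(g_n)\|\le\beta$, for every sequence $(g_n)$ in $G$.

*Proof.* Otherwise, for every $r\in\mathbb N$ some such sequence has $\limsup\|\mathrm{Ad}(g_n)\|>r$, and we can pick a term of it, called $g_r$, with $\|T(g_r)y-y\|<1/r$ and $\|\mathrm{Ad}(g_r)\|>r$. So $T(g_n)y\to y$ and $\|\mathrm{Ad}(g_n)\|\to\infty$ for this new sequence. Choose $Z_n$ with $\|Z_n\|=\|\mathrm{Ad}(g_n)\|^{-1}\to0$ and $\|\mathrm{Ad}(g_n)Z_n\|=1$. A subsequence of $\mathrm{Ad}(g_n)Z_n$ converges to some $X\ne0$. By Lemma 6, $X\in\mathfrak l$ is ad-nilpotent, contradicting Lemma 8. $\square$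

## Boundedness of $\mathrm{Ad}(G)$ and the end of the proof of Proposition 5

Lemma 9 bounds $\mathrm{Ad}$ along $\gamma_j^{-1}h\gamma_j$ with $h\in H$. What we need is a bound for $\mathrm{Ad}(\gamma_j^{-1})$. The bridge is linear algebra on the span of $\mathrm{Ad}(G)$. Let $\mathcal A\subset\operatorname{End}(\mathfrak g)$ be the linear span of $\mathrm{Ad}(G)$, an algebra, and let
$$c_j:\mathcal A\to\mathcal A,\qquad c_j(B)=\mathrm{Ad}(\gamma_j)^{-1}B\,\mathrm{Ad}(\gamma_j).$$
This is bijective, with inverse conjugation by $\mathrm{Ad}(\gamma_j)^{-1}$, and $c_j(\mathrm{Ad}\,g)=\mathrm{Ad}(\gamma_j^{-1}g\gamma_j)$.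

**Step 1: the maps $c_j$ are uniformly bounded.** For $h\in H$ the hypothesis and Lemma 9 give $\limsup_j\|c_j(\mathrm{Ad}\,h)\|\le\beta$. The set $\{B\in\mathcal A:\sup_j\|c_j(B)\|<\infty\}$ is a linear subspace of a finite-dimensional space, hence closed, and contains $\mathrm{Ad}(H)$. As $H$ is dense it contains $\mathrm{Ad}(G)$, so it is all of $\mathcal A$. Checking on a basis of $\mathcal A$, we get $\sup_j\|c_j\|=:C<\infty$. For $g\in G$ and $h\in H$ we have $\|c_j(\mathrm{Ad}\,g)\|\le\|c_j(\mathrm{Ad}\,h)\|+C\|\mathrm{Ad}\,g-\mathrm{Ad}\,h\|$; letting $j\to\infty$ and then $h\to g$,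
$$\limsup_j\|c_j(\mathrm{Ad}\,g)\|\le\beta\qquad\text{for all }g\in G.\tag{8}$$

**Step 2: $\mathrm{Ad}(G)$ is bounded.** Let $g\in G$ and $m\in\mathbb Z$. The operator $c_j(\mathrm{Ad}\,g^m)$ is conjugate to $\mathrm{Ad}(g)^m$, so the spectral radius of $\mathrm{Ad}(g)^m$ is at most $\|c_j(\mathrm{Ad}\,g^m)\|$ for every $j$, hence at most $\beta$ by (8). As this holds for all $m\in\mathbb Z$, all eigenvalues of $\mathrm{Ad}(g)$ have modulus $1$. In particular this is true for $g=\gamma_j$. The eigenvalues of conjugation by $\mathrm{Ad}(\gamma_j)$ on the complexification of $\operatorname{End}(\mathfrak g)$ are quotients of eigenvalues of $\mathrm{Ad}(\gamma_j)$, and those of its restriction $c_j$ are among them. So they have modulus $1$, and $|\det c_j|=1$. Since $\|c_j\|\le C$ and the inverse is the adjugate matrix divided by the determinant, $\sup_j\|c_j^{-1}\|\le C'<\infty$. Now $\|\mathrm{Ad}\,g\|\le C'\|c_j(\mathrm{Ad}\,g)\|$ for every $j$, and (8) gives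
$$\|\mathrm{Ad}\,g\|\le C'\beta\qquad\text{for all }g\in G.$$

**Step 3: the density argument now works.** Let $\varepsilon>0$, and let $O$ be a neighborhood of $0\in\mathfrak g$ with $\|T(\exp Z)y-y\|<\varepsilon$ for $Z\in O$. By Step 2 there is a neighborhood $O'$ of $0$ with $\mathrm{Ad}(\gamma_j^{-1})O'\subset O$ for all $j$. Let $g\in G$. The set $g\,(\exp O')^{-1}$ contains a neighborhood of $g$, so it contains some $h\in H$, and $g=h\exp Z$ with $Z\in O'$. Then
$$T(\gamma_j^{-1}g\gamma_j)y=T(\gamma_j^{-1}h\gamma_j)\,T\big(\exp\mathrm{Ad}(\gamma_j^{-1})Z\big)y$$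
is within $\varepsilon$ of $T(\gamma_j^{-1}h\gamma_j)y$, which tends to $y$. So $\limsup_j\|T(\gamma_j^{-1}g\gamma_j)y-y\|\le\varepsilon$ for every $\varepsilon>0$. This proves Proposition 5, and with it Theorem 2. $\blacksquare$
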